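\title{Minimal identifying codes in graphs of given maximum degree}

\begin{abstract}
An identifying code of a graph is a set $C$ of vertices such that the sets $N[v]\cap C$ are nonempty and pairwise distinct. We prove that in a graph with $n$ vertices, maximum degree $\Delta$ and no isolated vertex, every inclusion-minimal identifying code has at most $n-\frac{n}{\Delta+2}$ vertices. This gives a positive answer to the question whether $\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{\Theta(\Delta)}$ holds for all connected identifiable graphs with at least one edge. The bound is attained for every even $\Delta$, and it implies $\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{2\Delta}$, where the constant $2$ is optimal. The proof attaches to a minimal code $C$ a forest with $n-|C|+1$ components and charges at most $\Delta+1$ vertices of $C$, on average, to each component other than a distinguished one.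
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. For a graph $G=(V,E)$ we write $n=|V|$, we write $\Delta=\Delta(G)$ for the maximum degree, $N(v)$ for the set of neighbors of $v$, and $N[v]=N(v)\cup\{v\}$ for the closed neighborhood. A set $C\subseteq V$ is an \emph{identifying code} of $G$, or simply a \emph{code}, if
\begin{itemize}
\item[(i)] $N[v]\cap C\neq\emptyset$ for every $v\in V$ (domination), and
\item[(ii)] $N[u]\cap C\neq N[v]\cap C$ for all distinct $u,v\in V$ (separation).
\end{itemize}
We call $N[v]\cap C$ the \emph{trace} of $v$. If every vertex of $C$ reports whether an unknown vertex $v$ lies in its closed neighborhood, then (i) says that some report is positive and (ii) says that the reports determine $v$.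

Write $X\triangle Y=(X\setminus Y)\cup(Y\setminus X)$. Conditions (i) and (ii) say that $C$ meets every set $N[v]$ and every set $N[u]\triangle N[v]$ with $u\ne v$. Hence a superset of a code is a code, and $G$ has a code if and only if $V$ is one, that is, if and only if no two vertices have the same closed neighborhood. Such a graph is \emph{identifiable}, and $\gamma^{\mathrm{ID}}(G)$ denotes the minimum size of a code. A code is \emph{minimal} if no proper subset of it is a code; every code of minimum size is minimal.

How many vertices can a code omit? An isolated vertex $v$ has $N[v]=\{v\}$ and lies in every code, so isolated vertices must be excluded: a path on three vertices together with $k$ isolated vertices has $\Delta=2$, and no code omits more than one of its $k+3$ vertices. An identifiable graph with a vertex and without isolated vertices has $\Delta\ge2$, since otherwise every component would be an edge, whose ends have the same closed neighborhood.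

The constraints on a code are local. If $N[u]\cap N[v]=\emptyset$, then $N[u]\triangle N[v]$ contains $N[u]$ and is met by every dominating set; otherwise any two vertices of $N[u]\triangle N[v]$ are at distance at most $4$. Call a vertex $a$ \emph{forced} if $N[u]\triangle N[v]=\{a\}$ for some $u,v$. In an identifiable graph without isolated vertices, a set $S$ of non-forced vertices at pairwise distance at least $5$ contains none of the sets $N[v]$ and none of the remaining sets $N[u]\triangle N[v]$, so $V\setminus S$ is a code. One therefore expects to omit a fraction of the vertices that depends only on $\Delta$, and the question is which fraction. It is known that every connected identifiable graph with at least one edge satisfies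
\[
\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{103\,\Delta(\Delta+1)^2}=n-\frac{n}{\Theta(\Delta^3)},
\]
and that $\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{103\Delta}$ if $G$ is moreover $\Delta$-regular. A fraction larger than $1/\Delta$ cannot be expected, even for regular graphs (Proposition~\ref{prop:sharp}(c) below), so $1/\Delta$ is the natural guess for the order. It has been conjectured that there is a constant $c$ such that every connected identifiable graph with at least one edge satisfies $\gamma^{\mathrm{ID}}(G)\le n-\frac n\Delta+c$. The following relaxation of this conjecture is asked in~\cite{problem}, in the form $\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{\Theta(\Delta)}$.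

\begin{quote}
\emph{Is there an absolute constant $c>0$ such that every connected identifiable graph $G$ with at least one edge satisfies $\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{c\,\Delta(G)}$?}
\end{quote}

One difference between the regular and the general case is easy to see. In a regular graph $|N[u]\triangle N[v]|$ is even, so no vertex is forced. In general there are forced vertices, for instance both inner vertices of the path on four vertices, and a positive answer must in particular bound their number. We therefore work with minimal codes, in which every vertex is indispensable, and we bound the size of all of them.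

\begin{theorem}\label{thm:main}
Let $G$ be an identifiable graph without isolated vertices, with $n$ vertices and maximum degree $\Delta$. Every minimal identifying code $C$ of $G$ satisfies $|C|\le n-\frac{n}{\Delta+2}$. Hence
\[
\gamma^{\mathrm{ID}}(G)\le n-\frac{n}{\Delta+2}\le n-\frac{n}{2\Delta}.
\]
\end{theorem}

The last inequality holds because $\Delta\ge2$. A connected graph with an edge has no isolated vertex, so the answer to the question is yes; connectedness plays no other role. A weaker bound, which already answers the question since $4\Delta+3\le6\Delta$ for $\Delta\ge2$, has a much shorter proof, and we give it first.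

\begin{theorem}\label{thm:weak}
Let $G$ be as in Theorem~\ref{thm:main}. Every minimal identifying code $C$ of $G$ satisfies $|C|\le n-\frac{n}{4\Delta+3}$.
\end{theorem}

\begin{proposition}\label{prop:sharp}
\begin{itemize}
\item[(a)] For every even $\Delta\ge2$ there is a connected identifiable graph with maximum degree $\Delta$ and $\gamma^{\mathrm{ID}}=n-\frac{n}{\Delta+2}$. Hence $\Delta+2$ cannot be replaced by anything smaller for even $\Delta$, and $c=2$ is the least constant for which $\gamma^{\mathrm{ID}}\le n-\frac{n}{c\Delta}$ holds for all connected identifiable graphs with an edge.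
\item[(b)] For odd $\Delta\ge3$ the star $K_{1,\Delta}$ shows that $\Delta+2$ cannot be replaced by anything smaller than $\Delta+1$.
\item[(c)] For every $\Delta\ge2$ there are infinitely many connected $\Delta$-regular identifiable graphs with $\gamma^{\mathrm{ID}}\ge n-\frac n\Delta$.
\end{itemize}
\end{proposition}

The conjecture $\gamma^{\mathrm{ID}}(G)\le n-\frac n\Delta+c$ itself is not settled here. The graphs in (a) have $n=\Delta+2$, so that $\frac n\Delta-\frac n{\Delta+2}=\frac2\Delta\le1$, and they do not contradict it.

Section~\ref{sec:examples} proves Proposition~\ref{prop:sharp}. Section~\ref{sec:forest} builds from a minimal code $C$ a forest on $V$ and one extra vertex $o$, with exactly $n-|C|$ components that avoid $o$. Bounding the sizes of the components gives Theorem~\ref{thm:weak} in Section~\ref{sec:weak}. For Theorem~\ref{thm:main} each of these $n-|C|$ components receives a budget of $\Delta+1$ vertices of $C$. Sections~\ref{sec:sat}--\ref{sec:unanch} treat the parts of the forest that may exceed their budget or have none, and Section~\ref{sec:count} adds up.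

\section{Graphs that need large codes}\label{sec:examples}

The examples rest on one observation: if $N[x]\triangle N[y]=\{a,b\}$, then no code omits both $a$ and $b$.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
(a) Let $m=\frac\Delta2+1\ge2$ and let $G$ be $K_{2m}$ minus a perfect matching; write $x'$ for the partner of $x$ in the matching. Then $G$ is $\Delta$-regular with $n=\Delta+2$, and it is connected because $x$ and $x'$ have a common neighbor and all other pairs are adjacent. We have $N[x]=V\setminus\{x'\}$, so $N[x]\triangle N[y]=\{x',y'\}$ for $x\neq y$. Thus $G$ is identifiable, and since every pair of vertices has the form $\{x',y'\}$, a code omits at most one vertex. A set $V\setminus\{z\}$ meets all sets $N[x]$ and $N[x]\triangle N[y]$, because they have at least two elements. So $\gamma^{\mathrm{ID}}=n-1=n-\frac{n}{\Delta+2}$, and a bound $\gamma^{\mathrm{ID}}\le n-\frac nt$ can hold for $G$ only if $t\ge n=\Delta+2$. For $\Delta=2$ the graph is the $4$-cycle, where $n-\gamma^{\mathrm{ID}}=1=\frac{n}{2\Delta}$; so no $c<2$ works, while $c=2$ works by Theorem~\ref{thm:main}.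

(b) The star with center $z$ is identifiable, since $N[z]=V$ and $N[\ell]=\{\ell,z\}$ for the $\Delta\ge2$ leaves $\ell$. For distinct leaves, $N[\ell]\triangle N[\ell']=\{\ell,\ell'\}$, so a code does not omit two leaves, and it does not omit both $\ell$ and $z$ because it meets $N[\ell]$. Hence $\gamma^{\mathrm{ID}}\ge n-1=n-\frac{n}{\Delta+1}$.

(c) Let $H$ be a connected $\Delta$-regular graph. There are infinitely many: for even $r>\Delta$, join two elements of $\mathbb Z/r\mathbb Z$ if their difference is one of $\pm1,\dots,\pm\lfloor\Delta/2\rfloor$, or is $r/2$ when $\Delta$ is odd. Replace each vertex of $H$ by a clique of size $\Delta$: the vertices of $G$ are the pairs $(h,e)$ with $h\in e\in E(H)$, each set $D_h=\{(h,e):e\ni h\}$ is a clique, and $(h,e)$ is joined to $(k,e)$ for each edge $e=hk$. Then $G$ is connected and $\Delta$-regular, and $n=\Delta|V(H)|$. Let $x'$ be the unique neighbor of $x$ outside its clique. The map $x\mapsto x'$ is an involution of $V$, and $N[x]=D_h\cup\{x'\}$ for $x\in D_h$. For distinct $x,y\in D_h$ we get $N[x]\triangle N[y]=\{x',y'\}\ne\emptyset$. For $x\in D_h$ and $y\in D_k$ with $h\ne k$, the equality $N[x]=N[y]$ would give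 $D_h\subseteq\{y'\}$, which is impossible as $|D_h|=\Delta\ge2$. So $G$ is identifiable, and a code omits at most one vertex of each set $\{x':x\in D_h\}$. These $n/\Delta$ sets partition $V$, so a code omits at most $n/\Delta$ vertices.
\end{proof}

\section{The forest of a minimal code}\label{sec:forest}

From now on $G$ is an identifiable graph without isolated vertices and $C$ is a minimal code of $G$; its elements are \emph{code vertices}. Put $S=V\setminus C$, $s=|S|$ and $I(v)=N[v]\cap C$. Since $n=|C|+s$, Theorem~\ref{thm:weak} says that $n\le(4\Delta+3)s$, and Theorem~\ref{thm:main} says that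
\begin{equation}\label{eq:goal}
|C|\le(\Delta+1)s .
\end{equation}
For $c\in C$ and $w\in V$ we have $c\in I(w)$ if and only if $w\in N[c]$. In particular,
\begin{equation}\label{eq:sym}
a\in I(a),\qquad a\in I(b)\iff b\in I(a)\qquad(a,b\in C).
\end{equation}

\subsection{Construction}

To treat domination as a case of separation, add a new symbol $o$ with $I(o)=\emptyset$. Then (i) and (ii) say that the traces $I(x)$, $x\in V\cup\{o\}$, are pairwise distinct. Let $c\in C$. By minimality $C\setminus\{c\}$ is not a code, so there are distinct $x,y\in V\cup\{o\}$ with $I(x)\setminus\{c\}=I(y)\setminus\{c\}$, that is, $I(x)\triangle I(y)=\{c\}$. Choose one such pair $e_c=\{x,y\}$ and regard it as an edge with \emph{label} $c$. The pair determines its label, so distinct labels give distinct edges. Let $T$ be the graph on $V\cup\{o\}$ with the $|C|$ edges $e_c$. This is the only use of minimality, and it cannot be avoided, since $V$ itself is a code. The edges of $T$ need not be edges of $G$.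

\begin{lemma}\label{lem:forest}
The graph $T$ is a forest with $s+1$ components. If $w,w'$ lie in the same component, then $I(w)\triangle I(w')$ is the set of labels of the edges on the path from $w$ to $w'$ in $T$.
\end{lemma}

\begin{proof}
Let $x_0,\dots,x_k$ be a walk in $T$ along distinct edges, with labels $c_1,\dots,c_k$; these labels are distinct. The operation $\triangle$ is associative and commutative, and $X\triangle X=\emptyset$, so
\[
I(x_0)\triangle I(x_k)=\bigl(I(x_0)\triangle I(x_1)\bigr)\triangle\cdots\triangle\bigl(I(x_{k-1})\triangle I(x_k)\bigr)=\{c_1,\dots,c_k\}.
\]
For a cycle the left side would be empty and the right side would not, so $T$ is a forest; for a path this is the second statement. A forest has as many components as its number of vertices minus its number of edges, here $n+1-|C|=s+1$.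
\end{proof}

We refer to the second statement as the \emph{path rule}. The components of $T$ that do not contain $o$ are \emph{ordinary}; there are exactly $s$ of them. This is how the number of omitted vertices enters: to show that $s$ is large it suffices to show that $V$ cannot be covered by few components.

Let $c\in C$ and let $X$ be a component of $T$. If $e_c$ is not an edge of $X$, the path rule shows that $c$ lies in all or in none of the traces $I(w)$, $w\in X$. If $e_c$ is an edge of $X$, then $X-e_c$ consists of two subtrees, and by the path rule $c$ lies in all traces on one side and in none on the other. We call these the \emph{upper side} $U_c$ and the \emph{lower side} $L_c$. Since $o\notin U_c$,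
\begin{equation}\label{eq:upper}
U_c\subseteq N[c]\qquad\text{and}\qquad|U_c|\le\Delta+1 .
\end{equation}
This is the basic source of degree bounds. In figures we orient $e_c$ from $L_c$ to $U_c$, the direction in which the trace grows. For an ordinary component $K$ let $\Lambda_K$ be the set of labels of its edges, so $|\Lambda_K|=|K|-1$. The ``all or none'' statement will mostly be used in the following form.

\begin{lemma}\label{lem:absorb}
Let $K$ be an ordinary component and $a\in C\setminus\Lambda_K$. If $a\in I(w)$ for some $w\in K$, then $K\subseteq N[a]$ and $K\cap C\subseteq I(a)$.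
\end{lemma}

\begin{proof}
The label $a$ lies in $I(w')$ for all $w'\in K$, so $K\subseteq N[a]$. Intersect with $C$.
\end{proof}

A code vertex $c$ appears twice in $T$: as the label of the edge $e_c$, and as a vertex. The proof of \eqref{eq:goal} compares these two positions, by means of \eqref{eq:sym}.

\begin{example}\label{ex:p4}
Let $G$ be the path $1\,2\,3\,4$ and $C=\{1,2,3\}$, so $\Delta=2$ and $s=1$. The traces are $I(1)=\{1,2\}$, $I(2)=\{1,2,3\}$, $I(3)=\{2,3\}$, $I(4)=\{3\}$. The only choices for the first two edges are $e_1=\{2,3\}$ and $e_2=\{3,4\}$, while $e_3$ is $\{1,2\}$ or $\{o,4\}$; see Figure~\ref{fig:p4}. In both cases there is one ordinary component, and \eqref{eq:goal} holds with equality, $3=3\cdot1$, for two different reasons.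

If $e_3=\{1,2\}$, the ordinary component is $K=V$. It lies in no closed neighborhood and has more than $\Delta+1$ vertices, but it is covered by the two upper sides $U_2=N[2]$ and $U_3=N[3]$, and only $\Delta+1$ of its vertices are code vertices.

If $e_3=\{o,4\}$, the ordinary component is $\{1\}$, and the set $B=\{4,3,2\}=U_3$ hangs from $o$. The code vertices $2,3$ of $B$ have to be charged to $\{1\}$. There is room for them because the code vertices of $B$ and of $\{1\}$ are all labels of the edges above $o$, there is one such edge for each vertex of $B$, and $|B|\le\Delta+1$ by \eqref{eq:upper}.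
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small,v/.style={circle,draw,inner sep=2.5pt},c/.style={circle,draw,fill=gray!30,inner sep=2.5pt}]
\node[v,label=below:{$\emptyset$}] (o) at (0,1.8) {$o$};
\node[v,label=below:{$\{3\}$}] (a4) at (2,1.8) {$4$};
\node[c,label=below:{$\{2,3\}$}] (a3) at (4,1.8) {$3$};
\node[c,label=below:{$\{1,2,3\}$}] (a2) at (6,1.8) {$2$};
\node[c,label=below:{$\{1,2\}$}] (a1) at (8,1.8) {$1$};
\draw[->] (a4)--node[above]{$e_2$}(a3);
\draw[->] (a3)--node[above]{$e_1$}(a2);
\draw[->] (a1)--node[above]{$e_3$}(a2);
\node[v,label=below:{$\emptyset$}] (p) at (0,0) {$o$};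
\node[v,label=below:{$\{3\}$}] (b4) at (2,0) {$4$};
\node[c,label=below:{$\{2,3\}$}] (b3) at (4,0) {$3$};
\node[c,label=below:{$\{1,2,3\}$}] (b2) at (6,0) {$2$};
\node[c,label=below:{$\{1,2\}$}] (b1) at (8,0) {$1$};
\draw[->] (p)--node[above]{$e_3$}(b4);
\draw[->] (b4)--node[above]{$e_2$}(b3);
\draw[->] (b3)--node[above]{$e_1$}(b2);
\end{tikzpicture}
\caption{The two possible forests $T$ (top and bottom) for the path $1\,2\,3\,4$ and the code $\{1,2,3\}$ (shaded). The trace of each vertex is written below it; the edge $e_c$ joins two vertices whose traces differ only in $c$ and points to the trace that contains $c$.}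
\label{fig:p4}
\end{figure}

\subsection{Branches}

Root the component of $o$ at $o$, and let $V_o$ be the set of its other vertices. For $w\in V_o$ let $\varphi(w)$ be the label of the edge from $w$ to its parent; the map $\varphi$ is a bijection from $V_o$ to the set of labels of this component. A \emph{branch} is the vertex set $B$ of the subtree rooted at a child $v$ of $o$, and $v$ is its \emph{top}. Put $\Lambda_B=\varphi(B)$; this includes the label of the edge $ov$, and $|\Lambda_B|=|B|$. A \emph{piece} is a branch or an ordinary component. The pieces partition $V$, and the sets $\Lambda_X$, over all pieces $X$, partition $C$.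

\begin{lemma}\label{lem:branch}
Let $B$ be a branch with top $v$.
\begin{itemize}
\item[(a)] For $w\in B$, the trace $I(w)$ is the set of labels on the path from $o$ to $w$. Thus $\varphi(v),\varphi(w)\in I(w)\subseteq\Lambda_B$, and $I(v)=\{\varphi(v)\}$.
\item[(b)] $B=U_{\varphi(v)}\subseteq N[\varphi(v)]$, and $|B|\le\Delta+1$.
\item[(c)] If $v\in C$, then $\varphi(v)=v$, $B\cap C=I(v)=\{v\}$, and $\emptyset\ne N(v)\subseteq S$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is the path rule with $I(o)=\emptyset$. The side of the edge $ov$ that avoids $o$ is $B$, and $o$ is never on an upper side, so (b) follows from \eqref{eq:upper}. For (c), $v\in I(v)=\{\varphi(v)\}$ gives $\varphi(v)=v$. By (b), $v\in B\cap C\subseteq N[v]\cap C=\{v\}$. So $v$ has no neighbor in $C$, and $N(v)\neq\emptyset$ because $v$ is not isolated.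
\end{proof}

Part (c) is the only place where the absence of isolated vertices is used. An isolated vertex $v$ would have $e_v=\{o,v\}$ and form a branch that is related to no other piece.

\subsection{Anchored components and sealed pieces}

An ordinary component $K$ is \emph{anchored} if $K\subseteq N[d]$ for some $d\in C$; then $|K|\le\Delta+1$, and $K$ stays within its budget. The other pieces share a property that replaces this bound. A piece $X$ is \emph{sealed} if $I(w)\subseteq\Lambda_X$ for all $w\in X$.

\begin{lemma}\label{lem:sealed}
Branches and unanchored ordinary components are sealed. If $X$ is sealed, then $X\cap C\subseteq\Lambda_X$. For every piece $Y$, each label $c\in\Lambda_Y$ lies, as a vertex, in $Y$ or in an anchored component.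
\end{lemma}

\begin{proof}
Branches are sealed by Lemma~\ref{lem:branch}(a). If an ordinary component $K$ is not sealed, some $a\in C\setminus\Lambda_K$ lies in a trace $I(w)$ with $w\in K$, and $K$ is anchored by Lemma~\ref{lem:absorb}. If $X$ is sealed and $a\in X\cap C$, then $a\in I(a)\subseteq\Lambda_X$. Finally let $c\in\Lambda_Y$ lie in the piece $X$. If $X$ is not an anchored component, then $X$ is sealed, so $c\in\Lambda_X\cap\Lambda_Y$ and $X=Y$.
\end{proof}

It remains to bound the size of an unanchored component $K$. By \eqref{eq:upper} upper sides are small, and two upper sides cover $K$ exactly when the corresponding lower sides are disjoint. This suggests looking at small lower sides. Call $p\in\Lambda_K$ \emph{extremal} if $L_p$ is inclusion-minimal among the sets $L_g$, $g\in\Lambda_K$, and call the end of $e_p$ in $L_p$ the \emph{root} of $L_p$. An edge is \emph{inside} a set if both its ends are in the set. The next lemma says that all edges inside an extremal lower side point away from its root.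

\begin{lemma}\label{lem:extremal}
Let $K$ be an ordinary component, $p\in\Lambda_K$ extremal, and $x$ the root of $L_p$. If $e_g$ is inside $L_p$, then $U_g\subseteq L_p\setminus\{x\}$.
\end{lemma}

\begin{proof}
The subtree $U_p$ is joined to $L_p$ only by the edge $e_p$ at $x$, so the side of $K-e_g$ that contains $x$ also contains $U_p$. The other side is contained in $L_p\setminus\{x\}$. By the minimality of $L_p$ it is not $L_g$, so it is $U_g$.
\end{proof}

\begin{lemma}\label{lem:two}
Let $K$ be an unanchored component. There are distinct extremal labels $p,q\in\Lambda_K$ with $L_p\cap L_q=\emptyset$. Consequently $K=U_p\cup U_q$ and $|K|\le2\Delta+2$.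
\end{lemma}

\begin{proof}
By domination every $w\in K$ has $\emptyset\ne I(w)\subseteq\Lambda_K$, so $\Lambda_K\neq\emptyset$. Choose an extremal label $p$, let $x$ be the root of $L_p$, and take $f\in I(x)\subseteq\Lambda_K$. Then $x\in U_f$, so $f\neq p$, and $e_f$ is not inside $L_p$ by Lemma~\ref{lem:extremal}. Hence the subtree $L_p$ lies on one side of $e_f$, which is $U_f$ because it contains $x$. So $L_f\cap L_p=\emptyset$. Among the labels $g$ with $L_g\subseteq L_f$ choose $q$ with $L_q$ inclusion-minimal. Then $q$ is extremal and $L_q\cap L_p=\emptyset$, and $q\neq p$ since $L_q\neq\emptyset$. Taking complements in $K$ gives $K=U_p\cup U_q$, and \eqref{eq:upper} gives the bound.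
\end{proof}

In the top forest of Figure~\ref{fig:p4} the lower sides are $L_2=\{4\}$, $L_1=\{4,3\}$ and $L_3=\{1\}$, and the extremal labels are $2$ and $3$.

\section{A first bound}\label{sec:weak}

Every piece now has at most $2\Delta+2$ vertices, and there are $s$ ordinary components. What is missing is a bound on the number of branches.

\begin{proof}[Proof of Theorem~\ref{thm:weak}]
An ordinary component has at most $\Delta+1$ vertices if it is anchored and at most $2\Delta+2$ otherwise, so $n-|V_o|\le(2\Delta+2)s$. At most $s$ branches meet $S$, and each has at most $\Delta+1$ vertices. If a branch $B$ with top $v$ does not meet $S$, then $v\in C$, and Lemma~\ref{lem:branch}(c) gives $B=B\cap C=\{v\}$ and a neighbor of $v$ in $S$. The vertices of $S$ have at most $\Delta s$ neighbors in total, so there are at most $\Delta s$ such branches, each of size $1$. Hence $|V_o|\le(\Delta+1)s+\Delta s$, and $n\le(2\Delta+2)s+(2\Delta+1)s=(4\Delta+3)s$.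
\end{proof}

This proof spends the number $s$ three times: on the ordinary components, on the branches that meet $S$, and on the other branches. To reach \eqref{eq:goal} we spend it once. We count code vertices only, and we charge all of them to the $s$ ordinary components, at most $\Delta+1$ to each on average. Anchored components can pay for themselves. The sealed pieces are the problem: a branch has no budget, and for an unanchored component $K$ we only know $|K\cap C|\le|\Lambda_K|\le2\Delta+1$.

\section{Satellites}\label{sec:sat}

The code vertices of a sealed piece $X$ are among its labels. Suppose that the code vertices of some other ordinary component $K'$ are also labels of $X$, as for $K'=\{1\}$ in the second case of Example~\ref{ex:p4}. Then $|\Lambda_X|$ bounds the number of code vertices in $X$ and $K'$ together, and $X$ can use the budget of $K'$.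

\begin{definition}
Let $X$ be a piece. An ordinary component $K'\neq X$ is a \emph{satellite} of $X$ if $\emptyset\neq K'\cap C\subseteq\Lambda_X$.
\end{definition}

The requirement $K'\cap C\neq\emptyset$ ensures that no two pieces claim the same budget.

\begin{lemma}\label{lem:sat}
\begin{itemize}
\item[(a)] An ordinary component is a satellite of at most one piece, and every satellite is anchored.
\item[(b)] If a branch $B$ has a satellite $K'$, then $|B\cap C|+|K'\cap C|\le\Delta+1$. If an unanchored component $K$ has a satellite $K'$, then $|K\cap C|+|K'\cap C|\le2\Delta+1$.
\item[(c)] If a sealed piece $X$ has no satellite, then $I(a)\subseteq X$ for every $a\in X\cap C$.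
\end{itemize}
\end{lemma}

\begin{proof}
(a) The sets $\Lambda_X$ are pairwise disjoint and $K'\cap C\neq\emptyset$, which gives the first claim. If $K'$ is a satellite of $X$, it contains a label of $X$ and is different from $X$, so it is anchored by Lemma~\ref{lem:sealed}.

(b) For a sealed piece $X$ with satellite $K'$, the sets $X\cap C$ and $K'\cap C$ are disjoint subsets of $\Lambda_X$. Now $|\Lambda_B|=|B|\le\Delta+1$ by Lemma~\ref{lem:branch}(b), and $|\Lambda_K|=|K|-1\le2\Delta+1$ by Lemma~\ref{lem:two}.

(c) Suppose that $a\in X\cap C$ and $g\in I(a)\setminus X$. Since $X$ is sealed, $a,g\in I(a)\subseteq\Lambda_X$. By Lemma~\ref{lem:sealed}, $g$ lies in an ordinary component $K'\ne X$. We have $a\notin\Lambda_{K'}$, and $a\in I(g)$ by \eqref{eq:sym}. Lemma~\ref{lem:absorb} gives $g\in K'\cap C\subseteq I(a)\subseteq\Lambda_X$, so $K'$ is a satellite of $X$.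
\end{proof}

By (b), a sealed piece with a satellite is paid for: a branch with one budget, an unanchored component with two. By (c), in a sealed piece without satellite the code vertices have no neighbor in $C$ outside the piece. The next two sections exploit this.

\section{Branches without satellite}\label{sec:thin}

A branch without code vertices costs nothing. A branch is \emph{thin} if it has no satellite and contains a code vertex.

\begin{lemma}\label{lem:thin}
Let $B$ be a thin branch with top $v$. Then $v\in C$; hence $\varphi(v)=v$, $B\cap C=\{v\}$ and $\emptyset\neq N(v)\subseteq S$.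
\end{lemma}

\begin{proof}
For $a\in B\cap C$, Lemma~\ref{lem:branch}(a) and Lemma~\ref{lem:sat}(c) give $\varphi(a),\varphi(v)\in I(a)\subseteq B\cap C$. So the injective map $\varphi$ sends the finite set $B\cap C$ into itself, hence onto itself. Since $B\cap C\neq\emptyset$, it contains $\varphi(v)$, so $\varphi(v)=\varphi(a')$ for some $a'\in B\cap C$, and $v=a'\in C$. The rest is Lemma~\ref{lem:branch}(c).
\end{proof}

A thin branch costs only one code vertex, but there may be many thin branches, and each needs an ordinary component to pay for it. We look for one through the neighbors of the top. A thin branch with top $v$ is \emph{outer} if $v$ has a neighbor in an ordinary component, and \emph{inner} if $N(v)\subseteq V_o$.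

\subsection{Outer branches}

Assign each outer branch to one ordinary component that contains a neighbor of its top, and call a component \emph{vacant} if an outer branch is assigned to it.

\begin{lemma}\label{lem:outer}
A vacant component $K$ is anchored, has $K\cap C=\emptyset$, and has at most $\Delta$ outer branches assigned to it.
\end{lemma}

\begin{proof}
Let $B$ be assigned to $K$, with top $v$, and let $u\in K\cap N(v)$. Then $v\in I(u)$, and $v=\varphi(v)\in\Lambda_B$ is not in $\Lambda_K$. By Lemma~\ref{lem:absorb}, $K\subseteq N[v]$, so $K$ is anchored. Since $v\notin K$, we get $K\subseteq N(v)\subseteq S$. The tops of all branches assigned to $K$ are therefore neighbors of any fixed vertex of $K$, so there are at most $\Delta$ of them.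
\end{proof}

For the star $K_{1,\Delta}$ with $\Delta\ge3$ and $C$ the set of leaves, we have $e_\ell=\{o,\ell\}$ for each leaf $\ell$; the $\Delta$ branches $\{\ell\}$ are outer and are all assigned to the component formed by the center.

\subsection{Inner branches and hosts}

Let $B$ be an inner branch with top $v$, and let $u\in N(v)$. Then $u\in V_o$ and $v\in I(u)$, so $u\in U_v=B$ by Lemma~\ref{lem:branch}(b). As $u\neq v$, the top $v$ has a child in $T$. Fix one child $x_B\in B$ and put $g_B=\varphi(x_B)\in\Lambda_B$. Since $\varphi$ is injective, $g_B\neq\varphi(v)=v$, so $g_B\notin B\cap C=\{v\}$, and by Lemma~\ref{lem:sealed} the vertex $g_B$ lies in an anchored component $K$. We assign $B$ to $K$ and call $K$ a \emph{host}. Note that $x_B\in N[g_B]$, because $g_B\in I(x_B)$.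

\begin{example}
Let $G$ be the path $1\,2\,3\,4\,5\,6$ and $C=\{1,3,4,5\}$. The traces of $1,\dots,6$ are $\{1\}$, $\{1,3\}$, $\{3,4\}$, $\{3,4,5\}$, $\{4,5\}$, $\{5\}$, and we may take $e_1=\{o,1\}$, $e_3=\{1,2\}$, $e_4=\{5,6\}$, $e_5=\{3,4\}$. The branch $B=\{1,2\}$ has $\Lambda_B=\{1,3\}$, and neither $\{3,4\}$ nor $\{5,6\}$ is a satellite of it. It is inner, with $x_B=2$ and $g_B=3$. The host $\{3,4\}$ and $B$ together contain $3=\Delta+1$ code vertices.
\end{example}

In this example the host has room for one more code vertex because $x_B$ occupies a place in $N[g_B]$. With several inner branches this room does not suffice. But then the host contains two code vertices $g_1,g_2$ that are both adjacent to all its other vertices, so the label that separates them lies outside the host, and it leads to a second budget.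

\begin{lemma}\label{lem:host}
Let $K$ be a host, let $B_1,\dots,B_j$ be the inner branches assigned to it, and put $g_i=g_{B_i}$ and $x_i=x_{B_i}$.
\begin{itemize}
\item[(a)] The vertices $g_1,\dots,g_j\in K\cap C$ are distinct, $K\subseteq N[g_i]$ for each $i$, and $|K|\le\Delta$.
\item[(b)] $K$ is anchored and is not a satellite.
\item[(c)] If $j\ge2$, then $K$ has a satellite $K''$ with $|K\cap C|+|K''\cap C|+j\le2\Delta-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The $g_i$ lie in the pairwise disjoint sets $\Lambda_{B_i}$, so they are distinct and belong to no $\Lambda_{K'}$ with $K'$ ordinary. Since $g_i\in K$ and $g_i\in I(g_i)$, Lemma~\ref{lem:absorb} gives $K\subseteq N[g_i]$. Also $x_i\in N[g_i]\setminus K$, so $|K|\le\Delta$.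

(b) $K$ is anchored by (a). If $K$ were a satellite of a piece $X$, then $g_1\in K\cap C\subseteq\Lambda_X$ and $g_1\in\Lambda_{B_1}$ would give $X=B_1$; but a thin branch has no satellite.

(c) Let $h\in\Lambda_K$ be the label of an edge on the path in $K$ from $g_1$ to $g_2$. By the path rule $h$ lies in exactly one of $I(g_1),I(g_2)$; after renumbering, $h\in I(g_1)\setminus I(g_2)$. Then $h\notin N[g_2]\supseteq K$, so by Lemma~\ref{lem:sealed} the vertex $h$ lies in an ordinary component $K''\neq K$. Neither $g_1$ nor $g_2$ is in $\Lambda_{K''}$. By \eqref{eq:sym}, $g_1\in I(h)$, so Lemma~\ref{lem:absorb} gives $K''\subseteq N[g_1]$ and $K''\cap C\subseteq I(g_1)$. Also $g_2\notin I(h)$, so $g_2$ lies in none of the traces $I(w)$, $w\in K''$, and \eqref{eq:sym} gives $K''\cap C\cap I(g_2)=\emptyset$. Therefore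
\[
h\in K''\cap C\subseteq I(g_1)\setminus I(g_2)\subseteq\Lambda_K,
\]
where the last inclusion is the path rule in $K$. So $K''$ is a satellite of $K$. The sets $K$, $K''$ and $\{x_1\}$ are disjoint subsets of $N[g_1]$, so $|K|+|K''|\le\Delta$. Since $K''\neq\emptyset$, part (a) gives $j\le|K|\le\Delta-1$, and the bound follows.
\end{proof}

\section{Unanchored components without satellite}\label{sec:unanch}

Such a component has only its own budget, although it may have more than $\Delta+1$ vertices. The bound below is attained by the first forest of Example~\ref{ex:p4}.

\begin{lemma}\label{lem:unanch}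
If an unanchored component $K$ has no satellite, then $|K\cap C|\le\Delta+1$.
\end{lemma}

Take $p,q$ as in Lemma~\ref{lem:two} and put $P=L_p$, $Q=L_q$, $M=K\setminus(P\cup Q)$; see Figure~\ref{fig:pmq}. Then $U_p=Q\cup M$ has at most $\Delta+1$ vertices, so it would be enough to show that $U_q=P\cup M$ contains at most $|M|$ code vertices. These code vertices all lie in $N[q]$, hence in the trace $I(q)$, and the shape of $K$ limits the size of a trace. If $q\in M$, this essentially suffices. If $q$ lies deep inside $P$, then $I(q)$ may contain many labels of edges inside $P$. We then replace $q$ by the first code vertex $d$ on the path from the root of $P$ to $q$: its trace still contains the code vertices of $U_q$, and its labels inside $P$ are matched with vertices of $P\cap S$. This leaves an error $|P\cap S|-|Q\cap S|$, whose sign is reversed when $p$ and $q$ are exchanged.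

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small,v/.style={circle,fill,inner sep=1.3pt}]
\draw (-3.6,0) ellipse (1.5 and 1);
\draw (0,0) ellipse (1.2 and 0.8);
\draw (3.6,0) ellipse (1.5 and 1);
\node at (-3.6,1.25) {$P=L_p$};
\node at (0,1.25) {$M$};
\node at (3.6,1.25) {$Q=L_q$};
\node[v,label=below:$x$] (x) at (-2.5,0) {};
\node[v] (a) at (-3.5,0.45) {};
\node[v] (b) at (-3.5,-0.45) {};
\node[v] (c) at (-4.5,0.3) {};
\node[v] (m) at (-0.7,0) {};
\node[v] (n) at (0.7,0) {};
\node[v] (y) at (2.5,0) {};
\node[v] (d) at (3.5,0) {};
\node[v] (e) at (4.4,0.4) {};
\node[v] (f) at (4.4,-0.4) {};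
\draw[->] (x)--(a); \draw[->] (x)--(b); \draw[->] (a)--(c);
\draw[->] (y)--(d); \draw[->] (d)--(e); \draw[->] (d)--(f);
\draw[->] (x)--node[above]{$e_p$}(m);
\draw[->] (y)--node[above]{$e_q$}(n);
\draw[dashed] (m)--(n);
\end{tikzpicture}
\caption{An unanchored component $K=P\cup M\cup Q$ of $T$, with edges pointing in the direction in which the trace grows. Inside the extremal lower sides $P$ and $Q$ all edges point away from the root. The sets $U_p=Q\cup M\subseteq N[p]$ and $U_q=P\cup M\subseteq N[q]$ have at most $\Delta+1$ vertices each.}
\label{fig:pmq}
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:unanch}]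
Keep the notation above and let $x$ be the root of $P$. By \eqref{eq:upper},
\begin{equation}\label{eq:sizes}
|Q|+|M|\le\Delta+1,\qquad|P|+|M|\le\Delta+1.
\end{equation}
The situation is symmetric under exchanging $(p,P)$ with $(q,Q)$. All traces of vertices of $K$ lie in $\Lambda_K$, since $K$ is sealed.

\emph{Step 1: the position of $p$ and $q$.} If $U_q\cap C=\emptyset$, then $K\cap C\subseteq Q$ and \eqref{eq:sizes} finishes the proof; the same holds if $U_p\cap C=\emptyset$. So we assume that both sets are nonempty. For $a\in U_q\cap C$ we have $q\in I(a)\subseteq K$ by Lemma~\ref{lem:sat}(c); this is where the absence of satellites is used. Thus $q\in K$, and $q\in I(q)$ gives $q\in U_q=P\cup M$. By symmetry $p\in Q\cup M$. From \eqref{eq:upper},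
\begin{equation}\label{eq:inq}
U_q\cap C\subseteq I(q),\qquad U_p\cap C\subseteq I(p).
\end{equation}

\emph{Step 2: traces in $K$.} Call a label $g\in\Lambda_K$ \emph{middle} if $e_g$ is neither inside $P$ nor inside $Q$. The subtrees $P$ and $Q$ have $|P|-1$ and $|Q|-1$ edges, so the number of middle labels is
\[
(|K|-1)-(|P|-1)-(|Q|-1)=|M|+1 .
\]
The edge $e_p$ has exactly one end in $P$, so $p$ is middle. By Lemma~\ref{lem:extremal}, $U_g\subseteq P\setminus\{x\}$ if $e_g$ is inside $P$, and $U_g\subseteq Q$ if $e_g$ is inside $Q$. Hence the traces of $x$ and of the vertices of $M$ consist of middle labels. As $x\in L_p$, we have $p\notin I(x)$, so $|I(x)|\le|M|$. For $w\in P$ let $\Lambda(x,w)$ be the set of labels on the path from $x$ to $w$ in $T$. This path lies in $P$, so $\Lambda(x,w)\cap I(x)=\emptyset$, and the path rule gives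
\begin{equation}\label{eq:trace}
I(w)=I(x)\cup\Lambda(x,w)\qquad(w\in P).
\end{equation}

\emph{Step 3: the case $p,q\in M$.} By \eqref{eq:inq}, $K\cap C=(U_p\cup U_q)\cap C\subseteq I(p)\cup I(q)$, which consists of middle labels. So $|K\cap C|\le|M|+1\le|M|+|Q|\le\Delta+1$.

\emph{Step 4: if $p,q$ are not both in $M$, then $|U_q\cap C|\le|M|+|P\cap S|$.} Suppose first that $q\in M$, so that $p\in Q$. Then $q\in M\subseteq U_p$ gives $p\in I(q)$, while $p\notin U_q$. By \eqref{eq:inq}, $U_q\cap C\subseteq I(q)\setminus\{p\}$, and $I(q)$ consists of middle labels, so $|U_q\cap C|\le|M|$.

Now suppose that $q\in P$. Let $R$ be the path from $x$ to $q$ in $T$, and let $d$ be the first vertex of $R$, starting from $x$, that belongs to $C$; it exists because $q\in C$. The number of edges of $R$ from $x$ to $d$ equals the number of vertices of $R$ before $d$, and these vertices lie in $P\cap S$. By \eqref{eq:trace}, $|I(d)|\le|M|+|P\cap S|$. It remains to show that $U_q\cap C\subseteq I(d)$. Let $a\in U_q\cap C$ and suppose $a\notin I(d)$. By \eqref{eq:inq} and \eqref{eq:trace},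
\[
a\in I(q)\setminus I(d)=\Lambda(x,q)\setminus\Lambda(x,d),
\]
so $e_a$ lies on $R$ between $d$ and $q$; in particular $e_a$ is inside $P$, and $U_a\subseteq P\setminus\{x\}$. Since $a\in K$ and $a\in I(a)$, we have $a\in U_a$, whereas $x\in L_a$. The path from $x$ to $a$ therefore crosses $e_a$, and so it begins with the part of $R$ from $x$ to $e_a$, which contains $d$. Thus $\Lambda(x,d)\subseteq\Lambda(x,a)$, and \eqref{eq:trace} gives $I(d)\subseteq I(a)$. Since $d\in C$, we get $d\in I(d)\subseteq I(a)$, and \eqref{eq:sym} gives $a\in I(d)$, a contradiction.

\emph{Step 5: conclusion.} If $p,q$ are not both in $M$, Step 4 and \eqref{eq:sizes} give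
\[
|K\cap C|=|U_q\cap C|+|Q\cap C|\le|M|+|P\cap S|+|Q|-|Q\cap S|\le\Delta+1+|P\cap S|-|Q\cap S|.
\]
The hypothesis of Step 4 is symmetric, so also $|K\cap C|\le\Delta+1+|Q\cap S|-|P\cap S|$. Adding the two inequalities gives $|K\cap C|\le\Delta+1$.
\end{proof}

\section{Proof of the main theorem}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We prove \eqref{eq:goal} by collecting the pieces into disjoint groups such that every ordinary component and every branch with a code vertex is in exactly one group, and such that a group with $k$ ordinary components contains at most $(\Delta+1)k$ code vertices. Since the pieces partition $V$ and there are $s$ ordinary components, this gives $|C|\le(\Delta+1)s$.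

Let $\mathcal X$ consist of the branches that have a satellite, the unanchored components that have a satellite, and the hosts with $j\ge2$ inner branches. For each $X\in\mathcal X$ choose a satellite $\sigma(X)$, taking $\sigma(X)=K''$ from Lemma~\ref{lem:host}(c) when $X$ is a host. The map $\sigma$ is injective by Lemma~\ref{lem:sat}(a). Moreover, an ordinary component belongs to at most one of the following four classes: satellites, unanchored components, hosts, vacant components. Indeed, satellites, hosts and vacant components are anchored (Lemmas~\ref{lem:sat}(a), \ref{lem:host}(b), \ref{lem:outer}); hosts are not satellites (Lemma~\ref{lem:host}(b)); and vacant components contain no code vertex, whereas satellites and hosts do. The groups are listed below, with the number $k$ of ordinary components in the group and an upper bound for the number of code vertices in it.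

\begin{center}
\begin{tabular}{clcc}
\hline
& group & $k$ & code vertices\\
\hline
1 & $B,\sigma(B)$ for a branch $B\in\mathcal X$ & $1$ & $\Delta+1$\\
2 & $K,\sigma(K)$ for an unanchored $K\in\mathcal X$ & $2$ & $2\Delta+1$\\
3 & $K,\sigma(K),B_1,\dots,B_j$ for a host $K$ with $j\ge2$ & $2$ & $2\Delta-1$\\
4 & $K,B_1$ for a host $K$ with $j=1$ & $1$ & $\Delta+1$\\
5 & a vacant $K$ and the outer branches assigned to it & $1$ & $\Delta$\\
6 & $K$, for each remaining ordinary component & $1$ & $\Delta+1$\\
\hline
\end{tabular}
\end{center}

The groups are disjoint, and every ordinary component is in one of them, by the injectivity of $\sigma$, the disjointness of the four classes, and row 6. A branch with a code vertex either has a satellite and appears in row 1, or is thin and appears with the one component to which it is assigned, in row 3 or 4 if it is inner and in row 5 if it is outer.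

Each thin branch contains exactly one code vertex (Lemma~\ref{lem:thin}). The bounds in rows 1 and 2 are Lemma~\ref{lem:sat}(b), and the bound in row 3 is Lemma~\ref{lem:host}(c). In row 4 there are at most $|K|+1\le\Delta+1$ code vertices by Lemma~\ref{lem:host}(a), and in row 5 at most $0+\Delta$ by Lemma~\ref{lem:outer}. In row 6, an anchored $K$ has $|K|\le\Delta+1$; an unanchored $K$ is not in $\mathcal X$, so it has no satellite and Lemma~\ref{lem:unanch} applies. In every row the bound is at most $(\Delta+1)k$.

This proves \eqref{eq:goal}. Hence $n=|C|+s\le(\Delta+2)s$ and $|C|=n-s\le n-\frac{n}{\Delta+2}$. Applying this to a code of minimum size gives the bound on $\gamma^{\mathrm{ID}}(G)$.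
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://github.com/ffoucaud/ffoucaud.github.io}

\end{thebibliography}
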